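\title{A countably compact hyperspace over a space whose countable power is not countably compact}

\begin{abstract}
For a space $X$ let $\mathcal{CL}(X)$ be the hyperspace of nonempty closed subsets of $X$ with the Vietoris topology. We show that it is consistent with ZFC that there is a Tychonoff space $X$ such that $\mathcal{CL}(X)$ is countably compact and $X^{\mathfrak c}$ is not. Under CH, and more generally under $\mathfrak p=\mathfrak c$, there is a separable zero-dimensional example for which already $X^{\omega}$ is not countably compact. The exponent $\omega$ cannot be lowered, because countable compactness of $\mathcal{CL}(X)$ passes to all finite powers of $X$. The example is built from countably many P-points no two of which have a common nonprincipal lower bound in the Rudin--Keisler order. A second construction uses a single selective ultrafilter and gives a subspace $X$ of $\beta\omega$ with $\mathcal{CL}(X)$ countably compact and $X^{\mathfrak c}$ not countably compact.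
\end{abstract}

\section{Introduction}\label{sec:intro}

Unless we say otherwise, a space is a Tychonoff space with more than one point. We write $\mathfrak c$ for the cardinality of the continuum and $X^\kappa$ for the product of $\kappa$ copies of $X$ with the product topology. The \emph{hyperspace} $\mathcal{CL}(X)$ is the set of nonempty closed subsets of $X$ with the \emph{Vietoris topology}, which is generated by the sets
\[
U^+=\{F: F\subseteq U\}\qquad\text{and}\qquad U^-=\{F: F\cap U\neq\emptyset\},\qquad U\subseteq X \text{ open}.
\]
A point is a \emph{cluster point} of a sequence $(x_n)$ if each of its neighborhoods contains $x_n$ for infinitely many $n$. A space is \emph{countably compact} if every countable open cover has a finite subcover or, equivalently, if every sequence has a cluster point. The following question comes from \cite{HFD}.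

\begin{quote}
\textbf{Question.} Is it consistent with ZFC that there is a space $X$ such that $\mathcal{CL}(X)$ is countably compact, but $X^{\mathfrak c}$ is not?
\end{quote}

The two properties invite comparison because each asks many sequences of $X$ to converge together. A cluster point of a sequence is the same as a limit along some nonprincipal ultrafilter $p$ on $\omega$ (Section~\ref{sec:limits}). A sequence in $X^\kappa$ is a family of $\kappa$ sequences in $X$, and it has a cluster point exactly when a single $p$ makes all $\kappa$ of them converge. A sequence $(F_n)$ in $\mathcal{CL}(X)$ also carries a family of sequences in $X$, its selections $x_n\in F_n$, and $(F_n)$ converges along $p$ as soon as all selections do (Lemma~\ref{lem:vietoris}). When the $F_n$ have at most $m$ points the converse holds, and countable compactness of $\mathcal{CL}(X)$ passes to $X^m$ (Proposition~\ref{prop:finite}). One would guess that infinitely many sequences $(x^k_n)_n$, $k\in\omega$, can be coded in the same way, by the sets $F_n=\{x^0_n,\dots,x^n_n\}$, and hence that $X^\omega$ at least must be countably compact. The simplest example shows the weak point of this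 guess.

\begin{example}\label{ex:absorb}
Let $X=\omega$ be discrete and $F_n=\{0,1,\dots,n\}$. Then $F_n\to\omega$ in $\mathcal{CL}(\omega)$: the only open set $U$ with $\omega\in U^+$ is $\omega$ itself, and every nonempty set meets $F_n$ for all large $n$. Yet the selection $x_n=n$ has no cluster point.
\end{example}

A large limit set absorbs selections: the sets $U^+$ only see selections that stay outside an open set containing the limit. Both constructions of this paper turn this into a counterexample.

To state the results, let $\omega^*$ be the set of nonprincipal ultrafilters on $\omega$. For an ultrafilter $p$ and $f:\omega\to\omega$ put $f(p)=\{A\subseteq\omega: f^{-1}(A)\in p\}$, again an ultrafilter. The \emph{Rudin--Keisler order} is defined by $q\le_{\mathrm{RK}}p$ if $q=f(p)$ for some $f$; we write $p\equiv q$, and call $p,q$ \emph{equivalent}, if $p\le_{\mathrm{RK}}q\le_{\mathrm{RK}}p$. Write $A\subseteq^*B$ if $A\setminus B$ is finite. An ultrafilter $p\in\omega^*$ is a \emph{P-point} if for all $A_k\in p$ $(k\in\omega)$ there is $A\in p$ with $A\subseteq^* A_k$ for every $k$. It is \emph{selective} if every $f:\omega\to\omega$ is constant or injective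 on some set in $p$. Finally, $\mathfrak p$ is the least cardinality of a family $\mathcal F$ of subsets of $\omega$ all of whose finite subfamilies have infinite intersection and which has no \emph{pseudointersection}, that is, no infinite set $A$ with $A\subseteq^*F$ for all $F\in\mathcal F$. One has $\omega_1\le\mathfrak p\le\mathfrak c$, so CH implies $\mathfrak p=\mathfrak c$; Martin's Axiom implies it too. Our first hypothesis is the following.

\begin{quote}
$(\star)$\quad There are P-points $p_i$ $(i\le\omega)$ such that for $i\neq j$ no nonprincipal ultrafilter is $\le_{\mathrm{RK}}$ both $p_i$ and $p_j$.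
\end{quote}

\begin{theorem}\label{thm:A}
Assume $(\star)$. There is a separable zero-dimensional Hausdorff, hence Tychonoff, space $X$ such that $\mathcal{CL}(X)$ is countably compact and $X^\omega$ is not countably compact. Consequently $X^{\mathfrak c}$ is not countably compact.
\end{theorem}

The last sentence follows from the one before it: $X^\omega$ is the image of $X^{\mathfrak c}$ under a projection, and continuous images of countably compact spaces are countably compact.

\begin{proposition}\label{prop:star}
If $\mathfrak p=\mathfrak c$, there are $2^{\mathfrak c}$ pairwise inequivalent selective ultrafilters, and $(\star)$ holds.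
\end{proposition}

\begin{corollary}\label{cor:answer}
The answer to the Question is yes: the space of Theorem~\ref{thm:A} exists in ZFC $+$ CH, and more generally in ZFC $+$ $\mathfrak p=\mathfrak c$.
\end{corollary}

For the exponent $\mathfrak c$ one ultrafilter is enough, and the space can be found inside $\beta\omega$.

\begin{theorem}\label{thm:B}
If there is a selective ultrafilter, then there is a space $X$ with $\omega\subseteq X\subseteq\beta\omega$ such that $\mathcal{CL}(X)$ is countably compact and $X^{\mathfrak c}$ is not countably compact.
\end{theorem}

In the other direction we include a short proof of a result of Ginsburg.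

\begin{proposition}[Ginsburg]\label{prop:finite}
If $X$ is Hausdorff and $\mathcal{CL}(X)$ is countably compact, then $X^m$ is countably compact for all $m<\omega$.
\end{proposition}

Thus under $(\star)$, for instance under CH or Martin's Axiom, $\omega$ is exactly the least exponent $\kappa$ for which $X^\kappa$ can fail to be countably compact while $\mathcal{CL}(X)$ is countably compact. We do not settle whether such spaces exist in ZFC alone.

Section~\ref{sec:limits} describes limits in products and hyperspaces and proves Proposition~\ref{prop:finite}; Section~\ref{sec:ultra} proves Proposition~\ref{prop:star}. Section~\ref{sec:types} contains the tool on which both theorems rest: a limit along a P-point in $\beta\omega$ remembers the ultrafilter that produced it. Theorem~\ref{thm:A} is proved in Sections~\ref{sec:space} and~\ref{sec:hyper}, and Theorem~\ref{thm:B} in Section~\ref{sec:one}.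

\section{Ultrafilter limits in products and hyperspaces}\label{sec:limits}

The space $\beta\omega$ is the set of all ultrafilters on $\omega$, with $n\in\omega$ identified with the principal ultrafilter at $n$, so that $\omega^*=\beta\omega\setminus\omega$. The sets $\widehat A=\{u:A\in u\}$, $A\subseteq\omega$, form a base. The space is compact Hausdorff, the points of $\omega$ are isolated, and the map $A\mapsto\widehat A$ commutes with complements and with finite unions and intersections. The clopen sets are exactly the sets $\widehat A$, and a clopen set $W$ equals $\widehat{W\cap\omega}$.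

Let $p\in\beta\omega$. A statement holds \emph{for $p$-many $n$} if the set of $n$ for which it holds belongs to $p$. Exactly one of a statement and its negation holds for $p$-many $n$; if a disjunction of finitely many statements holds for $p$-many $n$, so does one of them; and if $p\in\omega^*$, a statement that holds for all but finitely many $n$ holds for $p$-many $n$. A point $x$ of a topological space is a \emph{$p$-limit} of $(x_n)$, written $x=p\text{-}\lim_n x_n$, if every neighborhood of $x$ contains $x_n$ for $p$-many $n$; it suffices to test the neighborhoods from a subbase. For $p\in\omega^*$, a space $T$ is \emph{$p$-compact} if every sequence in $T$ has a $p$-limit in $T$. We use the following standard facts.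

\begin{itemize}
\item[(L1)] A $p$-limit is unique in a Hausdorff space, exists in a compact space, and is preserved by continuous maps. A closed set that contains $x_n$ for $p$-many $n$ contains every $p$-limit of $(x_n)$. A sequence in a subspace $T\subseteq\beta\omega$ has a $p$-limit in $T$ if and only if its $p$-limit in $\beta\omega$ lies in $T$.
\item[(L2)] The $p$-limits of $(x_n)$ depend only on $(x_n)_{n\in A}$ for any $A\in p$. So it suffices that $x_n$ be defined for $p$-many $n$.
\item[(L3)] A point $x$ is a cluster point of $(x_n)$ if and only if it is a $p$-limit of $(x_n)$ for some $p\in\omega^*$. (For a cluster point $x$, the sets $\{n:x_n\in O\}$, $O$ a neighborhood of $x$, and the cofinite sets have the finite intersection property; extend them to an ultrafilter.) Hence $p$-compact spaces are countably compact.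
\item[(L4)] In a product, $z=p\text{-}\lim_n z_n$ if and only if this holds in every coordinate.
\item[(L5)] For $f:\omega\to\omega$, the $f(p)$-limits of $(x_m)_m$ are the $p$-limits of $(x_{f(n)})_n$. In $\beta\omega$ we have $p\text{-}\lim_n n=p$ and $p\text{-}\lim_n f(n)=f(p)$. The map $u\mapsto f(u)$ extends $f$ and is continuous on $\beta\omega$, because the preimage of $\widehat A$ is the clopen set determined by $f^{-1}(A)$.
\item[(L6)] We have $g(f(p))=(g\circ f)(p)$, so $\le_{\mathrm{RK}}$ is transitive, and $f(p)=g(p)$ if $f$ and $g$ agree on a set in $p$. If $f$ is injective on some $A\in p$, then $f(p)\equiv p$: take $g$ with $g(f(n))=n$ for $n\in A$, so that $g(f(p))=p$. The image of a principal ultrafilter is principal.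
\end{itemize}

Limits in the hyperspace are governed by one lemma. Given $(F_n)$ in $\mathcal{CL}(X)$ and $p\in\omega^*$, a \emph{$p$-selection} is a family $(x_n)_{n\in A}$ with $A\in p$ and $x_n\in F_n$.

\begin{lemma}\label{lem:vietoris}
Let $X$ be any topological space, $(F_n)$ a sequence in $\mathcal{CL}(X)$ and $p\in\omega^*$. Let $L$ be the set of $x\in X$ such that every neighborhood of $x$ meets $F_n$ for $p$-many $n$.
\begin{itemize}
\item[(a)] $L$ is closed and contains every $p$-limit of every $p$-selection.
\item[(b)] Suppose that $L\neq\emptyset$ and that, for every open $U\supseteq L$, every $p$-selection with all its values in $X\setminus U$ has a $p$-limit in $X$. Then $L$ is a $p$-limit, hence a cluster point, of $(F_n)$ in $\mathcal{CL}(X)$.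
\item[(c)] If every $p$-selection has a $p$-limit in $X$, then $L\ne\emptyset$ and the conclusion of \textup{(b)} holds.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $x\notin L$, some open $O\ni x$ fails to meet $F_n$ for $p$-many $n$, and $O$ witnesses $y\notin L$ for every $y\in O$. If $x$ is a $p$-limit of a $p$-selection $(x_n)$ and $O$ is a neighborhood of $x$, then $x_n\in F_n\cap O$ for $p$-many $n$.

(b) We test subbasic neighborhoods of $L$. If $L\in O^-$, then $O$ is a neighborhood of a point of $L$, so $F_n\in O^-$ for $p$-many $n$. Let $L\in U^+$ and suppose that $F_n\in U^+$ does not hold for $p$-many $n$. Then $A=\{n:F_n\not\subseteq U\}\in p$; choose $x_n\in F_n\setminus U$ for $n\in A$. By hypothesis this $p$-selection has a $p$-limit $x$. Then $x\in L$ by (a), and $x\in X\setminus U$ by (L1), which contradicts $L\subseteq U$.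

(c) Choose $x_n\in F_n$ for all $n$; the $p$-limit lies in $L$ by (a), and (b) applies.
\end{proof}

If $X$ is $p$-compact for some $p\in\omega^*$, for instance if $X$ is compact, then $\mathcal{CL}(X)$ is $p$-compact by part (c) and all powers of $X$ are $p$-compact by (L4). A space that answers the Question is therefore $p$-compact for no $p$: the ultrafilter along which $(F_n)$ converges must depend on $(F_n)$. Part (b) is the gap that Example~\ref{ex:absorb} exposes: only selections that avoid an open set around $L$ need limits.

\begin{proof}[Proof of Proposition~\ref{prop:finite}]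
Let $m\ge1$ and let $(x^1_n,\dots,x^m_n)_n$ be a sequence in $X^m$. The finite sets $F_n=\{x^1_n,\dots,x^m_n\}$ are closed. Let $L$ be a cluster point of $(F_n)$ and, by (L3), let $p\in\omega^*$ be such that $L$ is a $p$-limit of $(F_n)$.

First, $|L|\le m$. Otherwise take $m+1$ points of $L$ and, since $X$ is Hausdorff, pairwise disjoint open neighborhoods $O_0,\dots,O_m$ of them. Then $O_0^-\cap\dots\cap O_m^-$ is a neighborhood of $L$ that contains no $F_n$.

Now fix $i\le m$ and suppose that no $y\in L$ is a $p$-limit of $(x^i_n)_n$. Each $y\in L$ has an open neighborhood $O_y$ with $\{n:x^i_n\in O_y\}\notin p$. The set $U=\bigcup_{y\in L}O_y$ is open and $L\in U^+$, so $x^i_n\in F_n\subseteq U$ for $p$-many $n$. As $L$ is finite, $x^i_n\in O_y$ for one $y$ and $p$-many $n$, a contradiction. So every coordinate sequence has a $p$-limit, and by (L4) and (L3) the given sequence has a cluster point in $X^m$.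
\end{proof}

The last paragraph of the proof works whenever $L$ is compact, since finitely many $O_y$ then cover $L$. A selection can escape only when the limit set is not compact, as in Example~\ref{ex:absorb}.

\section{P-points and selective ultrafilters}\label{sec:ultra}

\begin{lemma}\label{lem:facts}
\begin{itemize}
\item[(a)] If $p$ is a P-point and $f(p)$ is nonprincipal, then $f(p)$ is a P-point.
\item[(b)] A P-point $p$ is not in the closure of any countable subset of $\omega^*\setminus\{p\}$.
\item[(c)] Selective ultrafilters are P-points.
\item[(d)] If $p$ is selective and $r\le_{\mathrm{RK}}p$ is nonprincipal, then $r\equiv p$. Hence two inequivalent selective ultrafilters have no common nonprincipal lower bound.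
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $B_k\in f(p)$ and take $A\in p$ with $A\subseteq^* f^{-1}(B_k)$ for all $k$. Then $f[A]\in f(p)$, because $f^{-1}(f[A])\supseteq A$, and $f[A]\setminus B_k\subseteq f[A\setminus f^{-1}(B_k)]$ is finite.

(b) Let $s_n\in\omega^*\setminus\{p\}$. Choose $A_n\in p\setminus s_n$ and $A\in p$ with $A\subseteq^*A_n$ for all $n$. If $A\in s_n$, then the finite set $A\setminus A_n$ belongs to the nonprincipal ultrafilter $s_n$, which is impossible. So $\widehat A$ is a neighborhood of $p$ containing no $s_n$.

(c) Let $p$ be selective and $A_k\in p$. Replacing the $A_k$ by finite intersections and adding $\omega$ in front, we may assume that they decrease and $A_0=\omega$. Let $D=\bigcap_kA_k$. If $D\in p$, take $A=D$. Otherwise put $f(n)=\max\{k:n\in A_k\}$ for $n\notin D$ and $f(n)=0$ for $n\in D$. If $f$ had the constant value $k$ on some $B\in p$, a point $n$ of the set $(B\cap A_{k+1})\setminus D\in p$ would satisfy $f(n)\ge k+1$. So $f$ is injective on some $B\in p$. Then $A=B\setminus D\in p$, and $A\setminus A_k\subseteq\{n\in B:f(n)<k\}$ is finite.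

(d) Let $r=f(p)$. If $f$ were constant on a set in $p$, then $r$ would be principal. So $f$ is injective on a set in $p$, and $r\equiv p$ by (L6). A common nonprincipal lower bound of selective $p,p'$ is equivalent to both, so $p\equiv p'$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:star}]
Enumerate $\omega^\omega=\{f_\alpha:\alpha<\mathfrak c\}$. We build a binary tree of height $\mathfrak c$ whose branches generate selective ultrafilters; level $\alpha+1$ takes care of $f_\alpha$. For every $\alpha<\mathfrak c$ and $s:\alpha\to2$ we define an infinite set $A_s$, with $A_s\subseteq^*A_{s|\gamma}$ for $\gamma<\alpha$. Put $A_\emptyset=\omega$. Given $A_s$ with $s:\alpha\to 2$, there is an infinite subset of $A_s$ on which $f_\alpha$ is constant or injective: constant if some fiber of $f_\alpha$ meets $A_s$ in an infinite set, injective otherwise. Split it into two disjoint infinite sets $A_{s^\frown0}$ and $A_{s^\frown1}$. If $\alpha$ is a limit ordinal, the family $\{A_{s|\gamma}:\gamma<\alpha\}$ is $\subseteq^*$-decreasing, so its finite subfamilies have infinite intersection, and it has fewer than $\mathfrak c=\mathfrak p$ members; let $A_s$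 be a pseudointersection. This is the only use of the hypothesis.

For $t:\mathfrak c\to2$ let $p_t=\{A:A_{t|\alpha}\subseteq^*A\text{ for some }\alpha<\mathfrak c\}$. This is a filter of infinite sets that contains all cofinite sets. If $f_\alpha$ is the characteristic function of $A$, it cannot be injective on the infinite set $A_{t|(\alpha+1)}$, so it is constant there, and $A$ or $\omega\setminus A$ belongs to $p_t$. Thus $p_t\in\omega^*$, and $p_t$ is selective because $f_\alpha$ is constant or injective on $A_{t|(\alpha+1)}\in p_t$. If $t\ne t'$ first differ at $\alpha$, then $A_{t|(\alpha+1)}$ and $A_{t'|(\alpha+1)}$ are disjoint, so $p_t\neq p_{t'}$. An equivalence class has at most $|\omega^\omega|=\mathfrak c$ members, so the $2^{\mathfrak c}$ ultrafilters $p_t$ fall into $2^{\mathfrak c}$ classes. Any pairwise inequivalent selective ultrafilters $p_i$ $(i\le\omega)$ satisfy $(\star)$ by Lemma~\ref{lem:facts}(c),(d).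
\end{proof}

\section{Recovering the ultrafilter from the limit}\label{sec:types}

The building blocks of our space are obtained by closing $\omega$ inside $\beta\omega$ under limits along prescribed ultrafilters. Such a closure is $p$-compact for each prescribed $p$. The difficulty is the opposite property: we must show that closures under different ultrafilters are different, although their points arise from limits of limits iterated transfinitely often. We need an invariant of a point $q\in\beta\omega$ that records an ultrafilter along which $q$ was reached. It is supplied by discrete sequences.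

A sequence $y:\omega\to\beta\omega$ is \emph{discrete} if it is injective and each $y_n$ is an isolated point of $Y=\{y_m:m\in\omega\}$. The closure of $Y$ is then a copy of $\beta\omega$.

\begin{lemma}\label{lem:copy}
Let $y$ be a discrete sequence with range $Y$. There is $g_y:\omega\to\omega$ such that $g_y(u\text{-}\lim_ny_n)=u$ for every $u\in\beta\omega$, and $g_y$ is injective on $\overline Y$.
\end{lemma}

\begin{proof}
Choose clopen sets $U_n\ni y_n$ with $y_m\notin U_n$ for $m\ne n$, and put $E_n=\omega\cap\bigl(U_n\setminus\bigcup_{m<n}U_m\bigr)$. The $E_n$ are pairwise disjoint and $y_n\in\widehat{E_n}$. Let $g_y$ be $n$ on $E_n$ and $0$ off $\bigcup_nE_n$. Then $g_y(y_n)=n$, since $g_y$ is constantly $n$ on $E_n\in y_n$. Put $e(u)=u\text{-}\lim_ny_n$. By continuity, $g_y(e(u))=u\text{-}\lim_ng_y(y_n)=u\text{-}\lim_nn=u$. The map $e$ is continuous, because $e(u)\in\widehat A$ if and only if $\{n:y_n\in\widehat A\}\in u$. Its image is compact, contains $Y$ and is contained in $\overline Y$, so it equals $\overline Y$. Hence $e$ is a bijection of $\beta\omega$ onto $\overline Y$ whose inverse is the restriction of $g_y$.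
\end{proof}

\begin{definition}
A P-point $r$ is a \emph{P-type} of $q\in\beta\omega$ if $q=r\text{-}\lim_ny_n$ for some discrete sequence $y$.
\end{definition}

For example, a P-point $q$ is a P-type of itself, through $y_n=n$. If $r$ is a P-type of $q$, then $r=g_y(q)\le_{\mathrm{RK}}q$ by Lemma~\ref{lem:copy}; in particular $q$ is nonprincipal. We show that the P-type is unique up to equivalence (Lemma~\ref{lem:unique}) and that every new point produced by a limit along a P-point $p$ has a P-type below $p$ (Lemma~\ref{lem:exist}). To compare two discrete sequences with the same limit we need a separation property of countable subsets of $\beta\omega$.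

\begin{lemma}\label{lem:sep}
If $A,B\subseteq\beta\omega$ are countable and $A\cap\overline B=\emptyset=\overline A\cap B$, then $\overline A\cap\overline B=\emptyset$.
\end{lemma}

\begin{proof}
We may assume that $A=\{a_n:n\in\omega\}$ and $B=\{b_n:n\in\omega\}$ are nonempty. Choose clopen $U_n\ni a_n$ disjoint from $\overline B$ and clopen $W_n\ni b_n$ disjoint from $\overline A$. The clopen sets $U'_n=U_n\setminus\bigcup_{m\le n}W_m$ and $W'_n=W_n\setminus\bigcup_{m\le n}U_m$ still contain $a_n$ and $b_n$, respectively. Moreover $U'_n\cap W'_m=\emptyset$: if $m\le n$ then $U'_n$ misses $W_m$, and if $n\le m$ then $W'_m$ misses $U_n$. So $E=\omega\cap\bigcup_nU'_n$ and $G=\omega\cap\bigcup_nW'_n$ are disjoint. Since $U'_n=\widehat{U'_n\cap\omega}\subseteq\widehat E$, we get $A\subseteq\widehat E$, and $B\subseteq\widehat G$ in the same way. The closed sets $\widehat E$ and $\widehat G$ are disjoint.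
\end{proof}

\begin{lemma}\label{lem:unique}
Any two P-types of the same point $q\in\beta\omega$ are equivalent.
\end{lemma}

\begin{proof}
Let $r\text{-}\lim_ny_n=q=r'\text{-}\lim_ny'_n$ with $r,r'$ P-points and $y,y'$ discrete with ranges $Y,Y'$. Lemma~\ref{lem:sep} will put most of one sequence in the closure of the other; the P-point property will then put it in the other sequence itself.

Let $N=\{n:y_n\in\overline{Y'}\}$ and $N'=\{n:y'_n\in\overline Y\}$. Suppose $N\notin r$ and $N'\notin r'$. The sets $A=\{y_n:n\notin N\}$ and $B=\{y'_n:n\notin N'\}$ satisfy $A\cap\overline B\subseteq A\cap\overline{Y'}=\emptyset$ and $\overline A\cap B\subseteq\overline Y\cap B=\emptyset$, while $q\in\overline A\cap\overline B$ by (L1). This contradicts Lemma~\ref{lem:sep}. By symmetry we may assume $N\in r$.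

For $n\in N$ put $s_n=g_{y'}(y_n)$. These points are distinct, because $g_{y'}$ is injective on $\overline{Y'}$, and by continuity $r\text{-}\lim_ns_n=g_{y'}(q)=r'$. Suppose $s_n\in\omega^*$ for $r$-many $n$. At most one $s_n$ equals $r'$, and $r$ is nonprincipal, so $s_n\in\omega^*\setminus\{r'\}$ for $r$-many $n$. Then $r'$ lies in the closure of a countable subset of $\omega^*\setminus\{r'\}$, contrary to Lemma~\ref{lem:facts}(b). Hence $M=\{n\in N:s_n\in\omega\}\in r$. Let $h(n)=s_n$ for $n\in M$ and $h(n)=0$ otherwise. Then $h(r)=r\text{-}\lim_nh(n)=r'$, and $h$ is injective on $M$, so $r'\equiv r$ by (L6).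
\end{proof}

\begin{lemma}\label{lem:exist}
Let $p$ be a P-point, $x:\omega\to\beta\omega$ any sequence and $q=p\text{-}\lim_nx_n$. If $\{n:x_n=q\}\notin p$, then $q$ has a P-type $r\le_{\mathrm{RK}}p$.
\end{lemma}

\begin{proof}
The sequence $x$ may repeat values and may accumulate at its own terms. We remove the repetitions by passing from $p$ to an image $r_0$, and then use that $r_0$ is a P-point to thin out to a discrete sequence.

Let $A_0=\{n:x_n\ne q\}\in p$. The sequence $x$ does not take a single value $z\neq q$ for $p$-many $n$, since then $q=z$. Hence $\{x_n:n\in A_0\}$ is infinite; enumerate it without repetition as $\{z_m:m\in\omega\}$ and take $g:\omega\to\omega$ with $x_n=z_{g(n)}$ for $n\in A_0$. Let $r_0=g(p)$. By (L5) and (L2), $q=r_0\text{-}\lim_mz_m$. If $r_0$ were the principal ultrafilter at $m$, this limit would be $z_m\ne q$. So $r_0$ is nonprincipal, and it is a P-point by Lemma~\ref{lem:facts}(a).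

For each $m$ choose a clopen $O_m\ni q$ with $z_m\notin O_m$. Then $B_m=\{l:z_l\in O_m\}\in r_0$; take $B\in r_0$ with $B\subseteq^*B_m$ for all $m$. The neighborhood $\beta\omega\setminus O_m$ of $z_m$ contains $z_l$ for only finitely many $l\in B$, so for $m\in B$ the point $z_m$ is isolated in $\{z_l:l\in B\}$. Let $b:\omega\to B$ be a bijection, $y_j=z_{b(j)}$, and $r=h(r_0)$ where $h(b(j))=j$ for all $j$. Then $y$ is discrete, $r\le_{\mathrm{RK}}r_0\le_{\mathrm{RK}}p$, and $b(r)=r_0$ because $b\circ h$ is the identity on $B$. So $r$ is nonprincipal, hence a P-point, and $r\text{-}\lim_jy_j=b(r)\text{-}\lim_mz_m=q$ by (L5).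
\end{proof}

Now assume $(\star)$ and fix the P-points $p_i$, indexed by $\omega+1=\{i:i\le\omega\}$. For $S\subseteq\omega+1$ let $C_S$ be the smallest subset of $\beta\omega$ that contains $\omega$ and contains $p_i\text{-}\lim_nx_n$ whenever $i\in S$ and $x$ is a sequence in $C_S$; it is the intersection of all sets with these two properties. By (L1), $C_S$ is $p_i$-compact for each $i\in S$, and $p_i=p_i\text{-}\lim_nn\in C_S$.

\begin{proposition}\label{prop:CS}
Every $q\in C_S\setminus\omega$ has a P-type $r\le_{\mathrm{RK}}p_i$ for some $i\in S$.
\end{proposition}

\begin{proof}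
Let $C'$ be the set of $q\in C_S$ that are principal or have such a P-type. Then $\omega\subseteq C'$. Let $i\in S$, let $x$ be a sequence in $C'$ and $q=p_i\text{-}\lim_nx_n\in C_S$. If $q=x_n$ for some $n$, then $q\in C'$; otherwise $q\in C'$ by Lemma~\ref{lem:exist}. By minimality, $C'=C_S$.
\end{proof}

No transfinite induction is needed, because Lemma~\ref{lem:exist} asks nothing of the terms $x_n$: only the step at which a point first appears matters.

\begin{example}\label{ex:two}
With two ultrafilters the method already destroys a product. A point $q\in(C_{\{0\}}\cap C_{\{1\}})\setminus\omega$ would have P-types $r\le_{\mathrm{RK}}p_0$ and $r'\le_{\mathrm{RK}}p_1$; by Lemma~\ref{lem:unique}, $r$ would be a common nonprincipal lower bound of $p_0$ and $p_1$. So $C_{\{0\}}\cap C_{\{1\}}=\omega$. Both spaces are countably compact, but the sequence $(n,n)$ has no cluster point in $C_{\{0\}}\times C_{\{1\}}$: by (L3)--(L5) a cluster point has the form $(q,q)$ with $q\in\omega^*$.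
\end{example}

\section{The space of Theorem~\ref{thm:A}}\label{sec:space}

We want to enlarge Example~\ref{ex:two}: place subspaces $Y_k$ of $\beta\omega$, $k<\omega$, containing $\omega$, as pairwise disjoint clopen \emph{rows} $X_k=\{k\}\times Y_k$ in a space $X$, and prevent a suitable sequence in $X^\omega$ from clustering. Countable compactness of $\mathcal{CL}(X)$ dictates the choices.

By Proposition~\ref{prop:finite} all finite products of rows must be countably compact. We ensure this by letting $Y_k$ be closed under all the ultrafilters except $p_k$, so that finitely many rows always share one.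

The rows must also share a nonprincipal point. Indeed, let $L$ be a $q$-limit, $q\in\omega^*$, of the finite sets $G_n=\{(k,n):k\le n\}$. Then $L$ meets each $X_k$, because the open set $(X\setminus X_k)^+$ contains no $G_n$ with $n\ge k$. A point of $L\cap X_k$ is a $q$-limit of the points $(k,n)$, so it is $(k,q)$, and $q\in\bigcap_kY_k$. This is the reason for the extra ultrafilter $p_\omega$, under which all rows will be closed.

Finally, the sequence $(n,0)$, which runs through the rows, needs cluster points. A single point at infinity, with neighborhoods containing all but finitely many rows, would make $X$ a $p_\omega$-compact space: a sequence that does not lie in one row for $p_\omega$-many $n$ would have that point as $p_\omega$-limit. Then all powers of $X$ would be countably compact. So the points at infinity must come from a space that is not closed under $p_\omega$.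

These three requirements lead to a symmetric definition. For $j\le\omega$ put
\[
Y_j=C_{(\omega+1)\setminus\{j\}},\qquad\text{and let}\qquad V=Y_\omega\setminus\omega .
\]
Thus $Y_j$ is $p_i$-compact for all $i\le\omega$ with $i\ne j$.

\begin{lemma}\label{lem:empty}
$\bigcap_{j\le\omega}Y_j=\omega$; equivalently, $V\cap\bigcap_{j<\omega}Y_j=\emptyset$.
\end{lemma}

\begin{proof}
Let $q\in V\cap\bigcap_{j<\omega}Y_j$. Proposition~\ref{prop:CS} applied to $Y_\omega$ gives $k<\omega$ and a P-type $r\le_{\mathrm{RK}}p_k$ of $q$. Applied to $Y_k$, it gives $i\ne k$ and a P-type $r'\le_{\mathrm{RK}}p_i$ of $q$. By Lemma~\ref{lem:unique}, $r\equiv r'$, so $r$ is a nonprincipal lower bound of $p_k$ and $p_i$. This contradicts $(\star)$.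
\end{proof}

Hypothesis $(\star)$ enters the proof of Theorem~\ref{thm:A} only through this lemma; everything else holds for arbitrary $p_i\in\omega^*$. The condition on lower bounds cannot be dropped from it: if $r\in\omega^*$ lies below $p_i$ and $p_{i'}$ with $i\ne i'$, then for each $j$ one of these indices differs from $j$, say $i$, and $r=f(p_i)=p_i\text{-}\lim_nf(n)\in Y_j$.

Let $X$ be the disjoint union of $V$ and the rows $X_k=\{k\}\times Y_k$, $k<\omega$. Define $\pi:X\to Y_\omega$ by $\pi(k,u)=k$ and $\pi(v)=v$ for $v\in V$. The basic open sets of $X$ are
\[
\{k\}\times(\widehat O\cap Y_k)\quad(k<\omega,\ O\subseteq\omega)\qquad\text{and}\qquad\pi^{-1}(\widehat A)\quad(A\subseteq\omega).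
\]
So $X$ arises from $Y_\omega$ by replacing each isolated point $k$ with a copy of $Y_k$; see Figure~\ref{fig:rows}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\foreach \y in {0,1,2} {
  \draw (0,0.8*\y) rectangle (6,0.8*\y+0.5);
  \node[left] at (0,0.8*\y+0.25) {$X_{\y}$};
  \node at (3,0.8*\y+0.25) {\small $p_i$-compact for $i\neq\y$};
  \draw[->] (6.3,0.8*\y+0.25) -- (7.5,0.8*\y+0.25);
  \fill (7.8,0.8*\y+0.25) circle (1.5pt);
  \node[right] at (7.9,0.8*\y+0.25) {$\y$};
}
\node at (3,2.7) {$\vdots$};
\node at (7.8,2.7) {$\vdots$};
\draw[very thick] (3,3.1) -- (3,3.9);
\node[left] at (2.9,3.5) {$V$};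
\draw[very thick] (7.8,3.1) -- (7.8,3.9);
\node[right] at (7.9,3.5) {$V$};
\draw[->] (6.3,3.5) -- (7.5,3.5) node[midway,above] {$\pi$};
\node at (3,-0.45) {$X$};
\node at (7.8,-0.45) {$Y_\omega$};
\end{tikzpicture}
\caption{The space $X$ consists of clopen rows $X_k\cong Y_k$ and the set $V$ of points at infinity. The map $\pi$ collapses $X_k$ to the isolated point $k$ of $Y_\omega=\omega\cup V$ and fixes $V$. The row $X_k$ is closed under limits along every $p_i$, $i\le\omega$, with $i\neq k$, and $Y_\omega$ under limits along every $p_i$ with $i\neq\omega$.}
\label{fig:rows}
\end{figure}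

\begin{lemma}\label{lem:X}
\begin{itemize}
\item[(a)] $X$ is a separable zero-dimensional Hausdorff space.
\item[(b)] Each row $X_k$ is clopen and homeomorphic to $Y_k$ through $(k,u)\mapsto u$; so it is $p_i$-compact for all $i\le\omega$ with $i\ne k$.
\item[(c)] The map $\pi$ is continuous. If $p\in\omega^*$ and $p\text{-}\lim_n\pi(x_n)=v\in V$, then $p\text{-}\lim_nx_n=v$ in $X$.
\item[(d)] $V\ne\emptyset$, and every open set $U\supseteq V$ contains all but finitely many rows.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The displayed family covers $X=\pi^{-1}(\widehat\omega)$ and is closed under finite intersections: two sets of the same kind meet in a set of that kind or in $\emptyset$, and $\{k\}\times(\widehat O\cap Y_k)$ is contained in or disjoint from $\pi^{-1}(\widehat A)$ according to whether $k\in A$ or not. So it is a base. Its members are clopen: the complement of $\pi^{-1}(\widehat A)$ is $\pi^{-1}(\widehat{\omega\setminus A})$, and the complement of $\{k\}\times(\widehat O\cap Y_k)$ is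
\[
\bigl(\{k\}\times(\widehat{\omega\setminus O}\cap Y_k)\bigr)\cup\pi^{-1}\bigl(\widehat{\omega\setminus\{k\}}\bigr).
\]
Points with different images under $\pi$ are separated by a set $\pi^{-1}(\widehat A)$ and its complement. Distinct points with the same image lie in one row and are separated by a set $\{k\}\times(\widehat O\cap Y_k)$ and its complement. The countable set $\omega\times\omega$ is dense: a nonempty basic set has $O\ne\emptyset$ or $A\neq\emptyset$, and contains $(k,m)$ for $m\in O$, or $(k,0)$ for $k\in A$.

(b) The row $X_k$ is the basic set with $O=\omega$, and the traces of basic sets on $X_k$ are $\emptyset$ and the sets $\{k\}\times(\widehat O\cap Y_k)$.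

(c) Preimages of basic sets of $\beta\omega$ are basic. The basic neighborhoods of $v\in V$ are the sets $\pi^{-1}(\widehat A)$ with $A\in v$, and $x_n\in\pi^{-1}(\widehat A)$ exactly when $\pi(x_n)\in\widehat A$.

(d) We have $p_0\in V$. Suppose that infinitely many rows are not contained in $U$. Choose distinct $k_l$ and points $x_l\in X_{k_l}\setminus U$, $l\in\omega$. Since $Y_\omega$ is $p_0$-compact, $w=p_0\text{-}\lim_lk_l\in Y_\omega$. If $w$ were a point $j\in\omega$, then $k_l=j$ for $p_0$-many $l$, which is impossible for distinct $k_l$. So $w\in V$, and $w=p_0\text{-}\lim_lx_l$ by (c). Then $w$ lies in the closed set $X\setminus U$, although $V\subseteq U$.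
\end{proof}

\begin{proposition}\label{prop:power}
$X^\omega$ is not countably compact.
\end{proposition}

\begin{proof}
Index the factors by the countable set $\omega\cup\{*\}$ and define $z_n\in X^{\omega\cup\{*\}}$ by $z_n(k)=(k,n)$ for $k<\omega$ and $z_n(*)=(n,0)$. Suppose that $z$ is a cluster point of $(z_n)$, say $z=q\text{-}\lim_nz_n$ with $q\in\omega^*$. Since $X_k$ is closed, $z(k)=(k,u)$ with $u\in Y_k$, and $u=q\text{-}\lim_nn=q$ by Lemma~\ref{lem:X}(b). So $q\in Y_k$ for all $k<\omega$. By continuity of $\pi$, $\pi(z(*))=q\text{-}\lim_nn=q$, so $q\in Y_\omega$. This contradicts Lemma~\ref{lem:empty}.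
\end{proof}

\section{The hyperspace is countably compact}\label{sec:hyper}

We first test the hyperspace on the very sequence that defeated $X^\omega$.

\begin{example}\label{ex:test}
Let $F_n=\{(n,0)\}\cup\{(k,n):k\le n\}$ collect the coordinates $z_n(*)$ and $z_n(k)$, $k\le n$, from the proof of Proposition~\ref{prop:power}. We claim that
\[
L=V\cup\{(k,p_\omega):k<\omega\}
\]
is a $p_\omega$-limit of $(F_n)$. It is closed, because it meets each row in one point and contains $V$. A neighborhood of $(k,p_\omega)$ contains $(k,n)$ for $p_\omega$-many $n$. A basic neighborhood $\pi^{-1}(\widehat A)$ of a point of $V$ contains a whole row, which meets $F_n$ for all large $n$. An open set $U\supseteq L$ contains all rows $X_k$ with $k\ge m$, for some $m$, by Lemma~\ref{lem:X}(d), and for $p_\omega$-many $n\ge m$ it contains the $m$ points $(k,n)$, $k<m$; for such $n$ we have $F_n\subseteq U$. On the other hand, the selection $(n,0)$ has no $p_\omega$-limit: its image under $\pi$ would be $p_\omega$, which lies in every $Y_j$, $j<\omega$, and so not in $Y_\omega$ by Lemma~\ref{lem:empty}. The selection is absorbed by $V\subseteq L$.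
\end{example}

In general the ultrafilter is chosen according to the rows that the sets $F_n$ meet. If some row $X_k$ is eventually missed, the one piece of $X$ that rejects $p_k$ plays no part, and $p_k$ serves all selections. If every row is eventually met, then $V$ lies in the limit, as in Example~\ref{ex:test}; the piece that rejects $p_\omega$ is absorbed, and $p_\omega$ serves the remaining selections.

\begin{proposition}\label{prop:hyper}
$\mathcal{CL}(X)$ is countably compact.
\end{proposition}

\begin{proof}
Let $(F_n)$ be a sequence in $\mathcal{CL}(X)$ and $R_n=\{k<\omega:F_n\cap X_k\ne\emptyset\}$. Identify subsets of $\omega$ with points of the compact metrizable space $2^\omega$. A cluster point of a subsequence is a cluster point of the sequence, so we may assume that $(R_n)$ converges to some $R\subseteq\omega$: each $k\in R$ belongs to $R_n$ for all but finitely many $n$, and each $k\notin R$ belongs to $R_n$ for only finitely many $n$.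

\emph{Case 1: $R\neq\omega$.} Fix $k\in\omega\setminus R$ and let $p=p_k$. We show that every $p$-selection $(x_n)$ has a $p$-limit in $X$; then Lemma~\ref{lem:vietoris}(c) gives a cluster point. Since $k\ne\omega$, the space $Y_\omega$ is $p$-compact, so $u=p\text{-}\lim_n\pi(x_n)\in Y_\omega$. If $u\in V$, then $u=p\text{-}\lim_nx_n$ by Lemma~\ref{lem:X}(c). Otherwise $u=j\in\omega$ is isolated, so $x_n\in X_j$ for $p$-many $n$. Then $j\in R_n$ for infinitely many $n$, which forces $j\in R$ and hence $j\ne k$. The row $X_j$ is $p_k$-compact by Lemma~\ref{lem:X}(b), so $(x_n)$ has a $p$-limit in $X_j$.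

\emph{Case 2: $R=\omega$.} Let $p=p_\omega$ and let $L$ be as in Lemma~\ref{lem:vietoris}. We claim that $V\subseteq L$. Let $v\in V$, $A\in v$ and $k\in A$. For all but finitely many $n$ the set $F_n$ meets $X_k\subseteq\pi^{-1}(\widehat A)$; so every basic neighborhood of $v$ meets $F_n$ for $p$-many $n$. In particular $L\ne\emptyset$ by Lemma~\ref{lem:X}(d). Let $U\supseteq L$ be open and let $(x_n)$ be a $p$-selection with values in $X\setminus U$. As $U\supseteq V$, Lemma~\ref{lem:X}(d) shows that $X\setminus U$ is covered by finitely many rows, so $x_n\in X_j$ for one $j<\omega$ and $p$-many $n$. The row $X_j$ is $p_\omega$-compact, so $(x_n)$ has a $p$-limit in $X$. By Lemma~\ref{lem:vietoris}(b), $L$ is a cluster point of $(F_n)$.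
\end{proof}

Lemma~\ref{lem:X}(a) and Propositions~\ref{prop:power} and~\ref{prop:hyper} prove Theorem~\ref{thm:A}; zero-dimensional Hausdorff spaces are Tychonoff because characteristic functions of clopen sets are continuous. Together with Proposition~\ref{prop:star} this gives Corollary~\ref{cor:answer}.

\section{One selective ultrafilter and the exponent $\mathfrak c$}\label{sec:one}

Let $p$ be a selective ultrafilter. For $\omega\subseteq X\subseteq\beta\omega$ there is a canonical test sequence in $X^{\mathfrak c}$: index the factors by $\omega^\omega$ and put $z_n(f)=f(n)$. By (L3)--(L5) it has a cluster point exactly when some $q\in\omega^*$ has all its images $f(q)$ in $X$. This is impossible if $p\notin X$ while $p\le_{\mathrm{RK}}q$ for every $q\in X\setminus\omega$. Closing $\omega$ under all $p$-limits puts $p=p\text{-}\lim_nn$ into $X$. The remedy is to add limits only for the selections that Lemma~\ref{lem:vietoris}(b) demands, and to take them along copies of $p$ adapted to the given sequence of closed sets. What keeps $p$ out is Kat\v{e}tov's theorem \cite{Katetov}, whose short proof we recall.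

\begin{lemma}\label{lem:katetov}
If $\varphi:\omega\to\omega$ has no fixed point, then $\omega$ is the union of three sets $D_0,D_1,D_2$ with $\varphi[D_i]\cap D_i=\emptyset$. Consequently $\varphi(u)\ne u$ for every $u\in\beta\omega$.
\end{lemma}

\begin{proof}
Consider the graph on $\omega$ with edges $\{m,\varphi(m)\}$. A finite nonempty set $W$ spans at most $|W|$ edges, so some vertex of $W$ has at most two neighbors in $W$. Removing it and using induction on $|W|$, we color $W$ with three colors so that adjacent vertices differ. By compactness of $3^\omega$ the whole graph has such a coloring; let $D_i$ be the color classes. If $\varphi(u)=u$, some $D_i$ is in $u$, then $\varphi[D_i]\in\varphi(u)=u$, and $u$ contains two disjoint sets.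
\end{proof}

Two sequences of closed sets $F_n$, described by their traces $B_n=F_n\cap\omega$, show what to do. Let $B_n=\{m:m\ge n\}$. The selection $x_n=n$ has $p$-limit $p$, so $p$ cannot be used. Use $\sigma(p)$ with $\sigma(m)=m+1$ instead: for a selection $x_n\in B_n$, (L5) gives $\sigma(p)\text{-}\lim_nx_n=\varphi(p)$ with $\varphi(m)=x_{m+1}>m$, and $\varphi(p)\ne p$ by Lemma~\ref{lem:katetov}. The point is that $m\notin B_{\sigma(m)}$. Now let $B_n=\{0,\dots,n\}$. No $\sigma$ satisfies $m\notin B_{\sigma(m)}$ for $m=0$. But, as in Example~\ref{ex:absorb}, the limit contains $\omega$, and no selection with values in $\omega$ needs a limit. In general the integers in the limit of $(B_n)$ are absorbed, and the others can be avoided by a shift.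

Let $\mathcal B$ be the set of sequences $b=(B_n)$ of subsets of $\omega$ that converge in $2^\omega$, and write $B$ for the limit of $b$. Each $m$ lies in $B_n\setminus B$ for only finitely many $n$: for no $n$ if $m\in B$, and for finitely many by convergence if $m\notin B$. Choosing $\sigma_b(0),\sigma_b(1),\dots$ successively, we obtain an injection $\sigma_b:\omega\to\omega$ with
\begin{equation}\label{eq:shift}
m\notin B_{\sigma_b(m)}\setminus B\qquad\text{for all }m .
\end{equation}
Put $p_b=\sigma_b(p)$. By (L6), $p_b\equiv p$; so $p_b$ is nonprincipal, and it is a P-point by Lemma~\ref{lem:facts}(a),(c). For $\omega\subseteq T\subseteq\beta\omega$ call a sequence $x$ \emph{$b$-admissible in $T$} if $x_n\in(T\setminus\omega)\cup(B_n\setminus B)$ for all $n$. Let $X$ be the smallest subset of $\beta\omega$ that contains $\omega$ and contains $p_b\text{-}\lim_nx_n$ whenever $b\in\mathcal B$ and $x$ is $b$-admissible in $X$. It is the intersection of all sets with these properties, since a sequence admissible in the intersection is admissible in each of them.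

For $B_n=\{n\}$ we have $B=\emptyset$ and $x_n=n$ is admissible, so $p_b\in X$ and $X\setminus\omega\ne\emptyset$. Filling the remaining places with a fixed point of $X\setminus\omega$, we see from (L2):
\begin{equation}\label{eq:partial}
\text{if } x_n\in(X\setminus\omega)\cup(B_n\setminus B)\text{ for $p_b$-many $n$, then } p_b\text{-}\lim\nolimits_nx_n\in X .
\end{equation}

\begin{proposition}\label{prop:Bhyper}
$\mathcal{CL}(X)$ is countably compact.
\end{proposition}

\begin{proof}
Let $(F_n)$ be a sequence in $\mathcal{CL}(X)$. Passing to a subsequence, we may assume that $b=(B_n)$ with $B_n=F_n\cap\omega$ converges in $2^\omega$, to $B$. Let $L$ be as in Lemma~\ref{lem:vietoris} for the ultrafilter $p_b$. Each $m\in B$ lies in $F_n$ for all but finitely many $n$, so $B\subseteq L$. A $p_b$-selection with values outside $B$ satisfies $x_n\in(X\setminus\omega)\cup(B_n\setminus B)$, so it has a $p_b$-limit in $X$ by \eqref{eq:partial}. If $B=\emptyset$, this covers all $p_b$-selections and Lemma~\ref{lem:vietoris}(c) applies. If $B\ne\emptyset$, then $L\neq\emptyset$, and for open $U\supseteq L$ a $p_b$-selection with values in $X\setminus U$ has its values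 outside $B$; Lemma~\ref{lem:vietoris}(b) applies.
\end{proof}

\begin{lemma}\label{lem:omit}
$p\notin X$, and $p\le_{\mathrm{RK}}q$ for every $q\in X\setminus\omega$.
\end{lemma}

\begin{proof}
Let $X'$ be the set of $q\in X\setminus\{p\}$ such that $q\in\omega$ or $p\le_{\mathrm{RK}}q$. Then $\omega\subseteq X'$, and by minimality of $X$ it suffices to prove the following: if $b\in\mathcal B$ and $x$ is $b$-admissible in $X'$, then $q=p_b\text{-}\lim_nx_n$ belongs to $X'$. Note that $q\in X$ and that all $x_n$ lie in $X'$. If $q=x_n$ for some $n$ there is nothing to prove, so assume $q\ne x_n$ for all $n$.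

By Lemma~\ref{lem:exist}, $q$ has a P-type $r\le_{\mathrm{RK}}p_b\le_{\mathrm{RK}}p$, and $r\le_{\mathrm{RK}}q$ as for every P-type. By Lemma~\ref{lem:facts}(d), $r\equiv p$, so $p\le_{\mathrm{RK}}q$. Selectivity, rather than the P-point property alone, is used at this step only: it turns the inequality $r\le_{\mathrm{RK}}p$ around.

It remains to show $q\ne p$. Suppose $q=p$. If $x_n\in\omega^*$ for $p_b$-many $n$, then $p$ is in the closure of the countable set $\{x_n:n\in\omega\}\cap\omega^*$, which does not contain $p$; this contradicts Lemma~\ref{lem:facts}(b). Otherwise $x_n\in\omega$, and hence $x_n\in B_n\setminus B$, for all $n$ in some $A\in p_b$. Then $\sigma_b^{-1}(A)\in p$. For $m\in\sigma_b^{-1}(A)$ put $\varphi(m)=x_{\sigma_b(m)}\in B_{\sigma_b(m)}\setminus B$, so that $\varphi(m)\ne m$ by \eqref{eq:shift}; for all other $m$ put $\varphi(m)=m+1$. By (L5) and (L2),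
\[
\varphi(p)=p\text{-}\lim\nolimits_m x_{\sigma_b(m)}=p_b\text{-}\lim\nolimits_nx_n=q=p ,
\]
which contradicts Lemma~\ref{lem:katetov}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The space $X$ is a subspace of $\beta\omega$ containing $\omega$, and $\mathcal{CL}(X)$ is countably compact by Proposition~\ref{prop:Bhyper}. Suppose that the test sequence $z_n(f)=f(n)$ in $X^{\omega^\omega}\cong X^{\mathfrak c}$ has a cluster point, and take $q\in\omega^*$ with $f(q)\in X$ for all $f\in\omega^\omega$. The identity map gives $q\in X\setminus\omega$, so $p\le_{\mathrm{RK}}q$ by Lemma~\ref{lem:omit}. Then $p=f(q)\in X$ for some $f$, which contradicts the same lemma.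
\end{proof}

\begin{thebibliography}{9}

\bibitem{HFD}
\emph{Reprint of: HFD spaces in two problems of countably compact like properties},
doi:10.1016/j.topol.2025.109364,
\texttt{https://\allowbreak repositorio.usp.br/\allowbreak directbitstream/\allowbreak ede61d1c-7a64-4049-\allowbreak a23f-0c4f9feff7b8/\allowbreak 3263324\_-\_\allowbreak Reprint\_of\_HFD\_...}

\bibitem{Katetov}
M.~Kat\v{e}tov, \emph{A theorem on mappings}, Comment. Math. Univ. Carolin. \textbf{8} (1967).

\end{thebibliography}
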